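\title{The cyclic cutwidth of the hypercube}

\begin{abstract}
Place the $2^n$ vertices of the hypercube $Q_n$ bijectively on a cycle of length $2^n$ and route every edge of $Q_n$ along one of the two arcs between its ends. We prove that for $n\ge 2$ some edge of the cycle lies on at least $\lfloor 5\cdot 2^n/12\rfloor$ of these arcs, and that the reflected Gray code placement attains this value. The lower bound follows the sets cut out by half-arcs of the cycle as they move from a set to its complement. It combines Harper's edge-isoperimetric theorem with an isoperimetric inequality for sets that are weakly correlated with every coordinate.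
\end{abstract}

\section{Introduction}

The hypercube $Q_n$ has vertex set $\{0,1\}^n$, and two vertices are adjacent if they differ in exactly one coordinate. Put $N=2^n$ and let $C_N$ be the cycle on $\mathbb{Z}_N$ with edges $\{j,j+1\}$. A \emph{cyclic embedding} of $Q_n$ consists of a bijection $\varphi\colon V(Q_n)\to\mathbb{Z}_N$, the \emph{placement}, and a \emph{routing}, which assigns to each edge $uv$ of $Q_n$ one of the two arcs (paths) of $C_N$ between $\varphi(u)$ and $\varphi(v)$. The \emph{load} of an edge of $C_N$ is the number of edges of $Q_n$ whose arc contains it, and the \emph{cutwidth} of the embedding is the largest load. The \emph{cyclic cutwidth} $\operatorname{ccw}(Q_n)$ is the smallest cutwidth of a cyclic embedding.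

With a path in place of the cycle one obtains the ordinary, or \emph{linear}, cutwidth. On a path there is no choice of routing, and the load after the $k$-th vertex is the number of edges of $Q_n$ that leave the set of the first $k$ vertices. The linear problem therefore reduces to edge isoperimetry (Section~\ref{sec:upper}). On a cycle a single edge separates nothing, and the traffic across a cut can be shared between two edges. The case $n=2$ shows the gain: $Q_2$ is itself a $4$-cycle, so $\operatorname{ccw}(Q_2)=1$, while on a path both edges at the first vertex pass through the first edge of the path.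

The \emph{reflected Gray code} is the ordering $G_n$ of $\{0,1\}^n$ given by
\[
G_1=(0,1),\qquad G_n=(0G_{n-1},\,1G_{n-1}^R),
\]
where $G^R$ is the list $G$ reversed and $cG$ is the list $G$ with the bit $c$ prefixed to each word. We let $G_0$ consist of the empty word, so that the recursion also holds for $n=1$. Consecutive words of $G_n$ differ in one coordinate, by induction and because the two halves meet in a pair $0w,1w$; the first and last words also form such a pair. The \emph{Gray placement} puts the $j$-th word of $G_n$ at $j-1\in\mathbb{Z}_N$. The Gray order is optimal on a path (Lemma~\ref{lem:gray}), and it closes up to a Hamiltonian cycle of $Q_n$, so it is the natural candidate on a cycle. The conjecture listed in \cite{Problems} says that for $n\ge2$ the candidate is right: $\operatorname{ccw}(Q_n)$ equals the minimum cutwidth over all routings of the Gray placement. We prove this and determine the value. Throughout,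
\[
g_n=2^{n-2}+\Big\lfloor\frac{2^{n-1}}{3}\Big\rfloor=\Big\lfloor\frac{5\cdot2^n}{12}\Big\rfloor\qquad(n\ge2);
\]
the two expressions agree because $2^{n-2}$ is an integer and $\frac14+\frac16=\frac5{12}$.

\begin{theorem}\label{thm:main}
Let $n\ge2$. Every cyclic embedding of $Q_n$ has cutwidth at least $g_n$, and the Gray placement has a routing of cutwidth at most $g_n$. Hence $\operatorname{ccw}(Q_n)=g_n$, and this is the minimum cutwidth over all routings of the Gray placement.
\end{theorem}

The lower bound comes from a statement in which the cycle no longer appears. For $A\subseteq V(Q_n)$, the \emph{edge boundary} $\partial A$ is the set of edges with exactly one end in $A$.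

\begin{theorem}\label{thm:barrier}
Let $n\ge2$ and let $S_0,\dots,S_L\subseteq V(Q_n)$ satisfy $|S_t|=N/2$ for all $t$, $|S_{t+1}\setminus S_t|\le1$ for all $t<L$, and $S_L=V(Q_n)\setminus S_0$. Then $\max_t|\partial S_t|\ge2g_n$. The constant $2g_n$ is best possible.
\end{theorem}

A set of size $N/2$ can have as few as $N/2$ boundary edges, as the subcube $\{x_1=0\}$ does. Theorem~\ref{thm:barrier} says that such a set cannot be carried to its complement by single exchanges without passing through a set with about $\frac56N$ boundary edges. To measure how close a set $A$ is to a subcube of codimension one, put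
\[
\delta_i(A)=\frac{|A\cap\{x_i=1\}|-|A\cap\{x_i=0\}|}{2^{n-1}}\in[-1,1].
\]
This is the density of $A$ in the subcube $\{x_i=1\}$ minus its density in $\{x_i=0\}$, and we call it the \emph{correlation} of $A$ with coordinate $i$. Complementing $A$ changes the sign of $\delta_i(A)$. If $S_0$ has a correlation larger than $\frac13$ in absolute value, then this correlation sweeps through $\pm\frac13$ along the sequence, and there Harper's theorem already forces a large boundary. Otherwise $S_0$ itself has a large boundary, by the following inequality with $\mu=\frac12$.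

\begin{theorem}\label{thm:iso}
Let $A\subseteq V(Q_n)$ have density $\mu=|A|/2^n\in[\frac13,\frac23]$ and satisfy $|\delta_i(A)|\le\frac13$ for all $i$. Then $|\partial A|\ge2^{n-1}\big(\frac53-|1-2\mu|\big)$.
\end{theorem}

The only external result that we use is Harper's theorem, recalled in Section~\ref{sec:harper}. Section~\ref{sec:upper} gives the construction, which yields further optimal placements. Section~\ref{sec:half} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:barrier}, in a form that also covers fractional routings, and proves Theorem~\ref{thm:barrier} by hand for $n=4$. Section~\ref{sec:barrier} derives Theorem~\ref{thm:barrier} from Theorem~\ref{thm:iso}, and Section~\ref{sec:iso} proves Theorem~\ref{thm:iso}.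

\section{Edge boundaries and the Takagi function}\label{sec:harper}

For $A\subseteq V(Q_n)$ with $n\ge1$ and a coordinate $i$, the \emph{sections} $A_0,A_1\subseteq V(Q_{n-1})$ are obtained from $A\cap\{x_i=0\}$ and $A\cap\{x_i=1\}$ by deleting coordinate $i$. A boundary edge of $A$ either lies in one of the two subcubes or is parallel to direction $i$, and the edge in direction $i$ over $y\in V(Q_{n-1})$ is a boundary edge exactly when $y$ lies in one section only. Hence
\begin{equation}\label{eq:split}
|\partial A|=|\partial A_0|+|\partial A_1|+|A_0\triangle A_1|.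
\end{equation}

Read a word in $\{0,1\}^n$ as a binary expansion with the first bit most significant. For $n\ge0$ and $0\le k\le2^n$, let $\theta_n(k)$ be the size of the edge boundary of the \emph{initial segment} $\{0,1,\dots,k-1\}$.

\begin{theorem}[Harper \cite{Harper}]\label{thm:harper}
Every $A\subseteq V(Q_n)$ satisfies $|\partial A|\ge\theta_n(|A|)$.
\end{theorem}

For $k\le2^{n-1}$ the sections of the initial segment along the first coordinate are an initial segment of size $k$ and the empty set. The complement of an initial segment becomes an initial segment when all bits are flipped. So \eqref{eq:split} gives, for $n\ge1$,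
\begin{equation}\label{eq:rec}
\theta_n(k)=k+\theta_{n-1}(k)\quad(0\le k\le2^{n-1}),\qquad\theta_n(k)=\theta_n(2^n-k)\quad(0\le k\le 2^n).
\end{equation}
By induction on $n$, these two rules and the values $\theta_0(0)=\theta_0(1)=0$ determine $\theta$.

The numbers $\theta_n(k)$ for all $n$ are the values of a single function. The \emph{Takagi function} is
\[
T(x)=\sum_{j\ge0}2^{-j}\operatorname{dist}(2^jx,\mathbb{Z}).
\]
It is nonnegative and $1$-periodic, vanishes at the integers, and satisfies $T(x)=T(1-x)$. Separating the term $j=0$ gives
\begin{equation}\label{eq:T0}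
T(x)=x+\tfrac12T(2x)\qquad(0\le x\le\tfrac12).
\end{equation}
Multiplying \eqref{eq:T0} at $x=k/2^n$ by $2^n$ shows that $2^nT(k/2^n)$ obeys the rules \eqref{eq:rec}, and it vanishes for $n=0$. Therefore
\begin{equation}\label{eq:thetaT}
\theta_n(k)=2^n\,T(k/2^n).
\end{equation}
We need one upper bound for $T$ and four linear lower bounds.

\begin{lemma}\label{lem:T}
The Takagi function has the following properties.
\begin{itemize}
\item[(T1)] $T(x)\ge x$ on $[0,\frac23]$; equivalently, $T(x)\ge1-x$ on $[\frac13,1]$.
\item[(T2)] $T(x)\ge\frac12$ on $[\frac16,\frac56]$.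
\item[(T3)] $T(x)\ge2x$ on $[0,\frac13]$.
\item[(T4)] $T(x)\ge3x$ on $[0,\frac16]$.
\item[(T5)] $T(x)\le\frac23$ for all $x$.
\end{itemize}
In particular $T(\frac13)=T(\frac23)=\frac23$ is the maximum of $T$.
\end{lemma}

\begin{proof}
(T1) On $[0,\frac12]$ the bound $T(x)\ge x$ follows from \eqref{eq:T0}. Let $x\in[\frac12,\frac23]$ and $u=4x-2\in[0,\frac23]$. By symmetry and two applications of \eqref{eq:T0},
\[
T(x)=T(1-x)=(1-x)+\tfrac12T(2x-1)=(1-x)+\tfrac12(2x-1)+\tfrac14T(u)=\tfrac12+\tfrac14T(u).
\]
Since $x=\frac12+\frac u4$, this reads $T(x)-x=\frac14(T(u)-u)$. Let $c=\inf_{[0,2/3]}(T(x)-x)$, which is at least $-\frac23$. We have shown $c\ge\min(0,c/4)$, and this is impossible for $c<0$. The second form follows from $T(x)=T(1-x)$.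

(T2) For $x\in[\frac16,\frac12]$ we have $2x\in[\frac13,1]$, so $T(x)\ge x+\frac12(1-2x)=\frac12$ by \eqref{eq:T0} and (T1). Symmetry covers $[\frac12,\frac56]$.

(T3) For $x\in[0,\frac13]$ we have $2x\in[0,\frac23]$, so $T(x)\ge x+\frac12\cdot2x$ by (T1).

(T4) For $x\in[0,\frac16]$ we have $2x\in[0,\frac13]$, so $T(x)\ge x+\frac12\cdot4x$ by (T3).

(T5) Let $r=\operatorname{dist}(x,\mathbb{Z})\in[0,\frac12]$. Then $\operatorname{dist}(2x,\mathbb{Z})\le1-2r$, so $\operatorname{dist}(x,\mathbb{Z})+\frac12\operatorname{dist}(2x,\mathbb{Z})\le\frac12$. Grouping the series in consecutive pairs gives $T(x)\le\frac12(1+\frac14+\frac1{16}+\cdots)=\frac23$.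
\end{proof}

The points $\frac13$ and $\frac23$ are not of the form $k/2^j$, so we also need the exact maximum of $\theta_j$. Put
\[
k_j=\frac{2^j-(-1)^j}{3}\qquad(j\ge0).
\]
This is a nonnegative integer at distance $\frac13$ from $2^j/3$, and $k_j+k_{j+1}=2^j$.

\begin{lemma}\label{lem:max}
For $j\ge0$ we have $\theta_j(k)\le\lfloor2^{j+1}/3\rfloor$ for all $k$, with equality at $k=k_j$ and at $k=k_{j+1}=2^j-k_j$.
\end{lemma}

\begin{proof}
The bound follows from \eqref{eq:thetaT} and (T5), since $\theta_j(k)$ is an integer. For $j\ge1$ we have $k_j=2^{j-1}-k_{j-1}\le2^{j-1}$, so \eqref{eq:rec} gives $\theta_j(k_j)=k_j+\theta_{j-1}(k_j)=k_j+\theta_{j-1}(k_{j-1})$. As $\theta_0(k_0)=0=k_0$,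
\[
\theta_j(k_j)=\sum_{i=0}^jk_i=\frac13\Big(2^{j+1}-1-\sum_{i=0}^j(-1)^i\Big).
\]
This is $(2^{j+1}-2)/3$ for even $j$ and $(2^{j+1}-1)/3$ for odd $j$, which is $\lfloor2^{j+1}/3\rfloor$ in both cases. The value at $2^j-k_j$ is the same by symmetry.
\end{proof}

\section{First bounds and four-block placements}\label{sec:upper}

The linear cutwidth of an ordering of $V(Q_j)$ is the largest edge boundary of one of its prefixes. By Theorem~\ref{thm:harper} and Lemma~\ref{lem:max} it is at least $\theta_j(k_j)=\lfloor2^{j+1}/3\rfloor$. Call an ordering \emph{optimal} if it has this linear cutwidth. The binary order is optimal, because its prefixes are the initial segments.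

\begin{lemma}\label{lem:gray}
For $j\ge0$ and $0\le s\le2^j$, the set of the first $s$ words of $G_j$ and the set of the first $s$ words of $G_j^R$ both have edge boundary of size $\theta_j(s)$. In particular $G_j$ and $G_j^R$ are optimal orderings.
\end{lemma}

\begin{proof}
For $j=0$ all boundaries are empty. Let $j\ge1$. Reversing $G_j=(0G_{j-1},1G_{j-1}^R)$ gives $G_j^R=(1G_{j-1},0G_{j-1}^R)$, which is $G_j$ with the first bit flipped. So the two sets have boundaries of the same size $\beta_j(s)$. The complement of the first $s$ words of $G_j$ is the set of the first $2^j-s$ words of $G_j^R$, so $\beta_j(s)=\beta_j(2^j-s)$. For $s\le2^{j-1}$ the sections of the first $s$ words of $G_j$ along the first coordinate are the first $s$ words of $G_{j-1}$ and the empty set, so $\beta_j(s)=s+\beta_{j-1}(s)$ by \eqref{eq:split}. Thus $\beta$ obeys the rules \eqref{eq:rec} that determine $\theta$.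
\end{proof}

On a cycle, a cut consists of two edges. The basic inequality holds in a more general setting. A \emph{fractional routing} assigns to each edge of $Q_n$ two nonnegative weights with sum $1$, one for each of its two arcs, and the load $\ell(f)$ of a cycle edge $f$ is the total weight of the arcs that contain $f$. Ordinary routings are those with weights in $\{0,1\}$.

\begin{lemma}\label{lem:arc}
Let $\varphi$ be a placement with a fractional routing, let $1\le k\le N-1$, and let $S=\varphi^{-1}(\{t,t+1,\dots,t+k-1\})$. Then the cycle edges $f=\{t-1,t\}$ and $f'=\{t+k-1,t+k\}$ satisfy $\ell(f)+\ell(f')\ge|\partial S|$.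
\end{lemma}

\begin{proof}
The edges $f,f'$ are the only edges of $C_N$ with exactly one end in $\varphi(S)$. Both arcs of an edge in $\partial S$ join a point of $\varphi(S)$ to a point outside it, so each of them contains $f$ or $f'$. Such an edge therefore contributes at least $1$ to $\ell(f)+\ell(f')$.
\end{proof}

Taking $k=k_n$ gives a lower bound for $\operatorname{ccw}(Q_n)$, and routing an optimal ordering along the path $0,1,\dots,N-1$ gives an upper bound:
\begin{equation}\label{eq:first}
\tfrac12\lfloor2N/3\rfloor\le\operatorname{ccw}(Q_n)\le\lfloor2N/3\rfloor .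
\end{equation}
The value $g_n$, about $\frac5{12}N$, lies between these bounds, which are about $\frac4{12}N$ and $\frac8{12}N$. To improve on the upper bound we use the fact that the first two coordinates span a $4$-cycle, which can be wrapped around $C_N$.

Let $n\ge2$ and $M=N/4$. A \emph{four-block placement} cuts $C_N$ into four consecutive blocks $B_0,B_1,B_2,B_3$ of $M$ vertices each (indices modulo $4$) and places on them the subcubes of words beginning with $00,01,11,10$, in this cyclic order. Each block carries a copy of $Q_{n-2}$. Two words with different prefixes are adjacent exactly when the prefixes differ in one bit and the remaining bits agree. So the other edges of $Q_n$ form a perfect matching between $B_r$ and $B_{r+1}$ for each $r$, and there are no edges between $B_r$ and $B_{r+2}$. The \emph{block routing} sends an edge inside $B_r$ along the arc inside $B_r$, and an edge between $B_r$ and $B_{r+1}$ along the arc inside $B_r\cup B_{r+1}$. Figure~\ref{fig:Q3} shows an example.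

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[thick] (0,0) circle (2);
\foreach \j/\w in {0/000,1/001,2/011,3/010,4/110,5/111,6/101,7/100}{
  \fill ({112.5-45*\j}:2) circle (2pt);
  \node at ({112.5-45*\j}:2.5) {$\w$};}
\foreach \j/\a in {0/3,1/2,2/3,3/2,4/3,5/2,6/3,7/2}
  \node at ({90-45*\j}:2.25) {\footnotesize\textbf{\a}};
\foreach \j/\s in {0/1.6,4/1.6,2/1.2,6/1.2}
  \draw ({112.5-45*\j}:2) -- ({104.5-45*\j}:\s)
    arc[start angle={104.5-45*\j}, delta angle=-119, radius=\s]
    -- ({-22.5-45*\j}:2);
\end{tikzpicture}
\caption{The Gray placement of $Q_3$ on $C_8$ with the block routing. Eight edges of $Q_3$ join consecutive words and use one edge of the cycle each. The other four are routed along arcs of length $3$, drawn inside the circle. The bold numbers are the loads; the largest is $3$.}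
\label{fig:Q3}
\end{figure}

\begin{proposition}\label{prop:block}
Let $n\ge2$. In a four-block placement in which each block carries an optimal ordering of $Q_{n-2}$, the block routing has cutwidth at most $g_n$. The Gray placement is such a placement.
\end{proposition}

\begin{proof}
The cycle edge between $B_r$ and $B_{r+1}$ lies on the arcs of all $M$ matching edges between these blocks and on no other arc, so its load is $M$. Now consider the cycle edge $f$ inside $B_r$ that follows the $s$-th vertex of $B_r$, where $1\le s<M$. A matching edge between $B_r$ and $B_{r+1}$ uses $f$ exactly when its end in $B_r$ is among the first $s$ vertices. A matching edge between $B_{r-1}$ and $B_r$ uses $f$ exactly when its end in $B_r$ is among the last $M-s$ vertices. The other two matchings and the other three blocks do not use $f$. So the matchings contribute $s+(M-s)=M$. An edge inside $B_r$ uses $f$ exactly when it belongs to the boundary, in $Q_{n-2}$, of the first $s$ vertices, and there are at most $\lfloor2^{n-1}/3\rfloor$ such edges because the ordering is optimal. Every load is thus at most $M+\lfloor2^{n-1}/3\rfloor=g_n$.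

With $G'=G_{n-2}$ we have $G_{n-1}=(0G',1G'^R)$ and $G_{n-1}^R=(1G',0G'^R)$, so
\[
G_n=(00G',\ 01G'^R,\ 11G',\ 10G'^R).
\]
This is a four-block placement, and its blocks are optimally ordered by Lemma~\ref{lem:gray}.
\end{proof}

The two terms of $g_n$ now have a meaning: the first two directions cost exactly $N/4$ on every cycle edge, and the remaining directions cost the linear cutwidth of $Q_{n-2}$. By Theorem~\ref{thm:main}, every placement in Proposition~\ref{prop:block} attains $\operatorname{ccw}(Q_n)$. The binary order in each block is an example. For $n\ge4$ it places the nonadjacent words $0\cdots001$ and $0\cdots010$ next to each other, so no symmetry of $Q_n$ and $C_N$ carries it to the Gray placement. The Gray code is an optimum, but in general not the only one.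

\section{Half-arcs, and the case $n=4$}\label{sec:half}

The lower bound in \eqref{eq:first}, rounded up, equals $g_2=1$ and $g_3=3$, but for $n=4$ it gives $5$ while $g_4=6$. It looks at one arc only. All arcs of a given length come from the same placement, and they cannot all cut out sets with small boundary. Arcs of length $N/2$ are the worst case for a single application of Harper's theorem to a large arc, since $\theta_n(N/2)=N/2$, but they have a feature that other lengths lack: half a turn carries such an arc to its complement. Two cycle edges are \emph{antipodal} if they have the form $\{t-1,t\}$ and $\{t+\frac N2-1,t+\frac N2\}$.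

\begin{proposition}\label{prop:antipodal}
Let $n\ge2$. For every placement of $Q_n$ and every fractional routing, some antipodal pair of cycle edges has total load at least $2g_n$. Consequently the fractional cyclic cutwidth, the minimum of the largest load over all placements and fractional routings, also equals $g_n$.
\end{proposition}

\begin{proof}[Proof, assuming the lower bound in Theorem~\ref{thm:barrier}]
For $t=0,\dots,N/2$ let
\begin{equation}\label{eq:half}
S_t=\varphi^{-1}(\{t,t+1,\dots,t+\tfrac N2-1\}).
\end{equation}
Each $S_t$ has size $N/2$, the set $S_{t+1}\setminus S_t$ has one element, and $S_{N/2}$ is the complement of $S_0$. So $|\partial S_t|\ge2g_n$ for some $t$, and Lemma~\ref{lem:arc} with $k=N/2$ gives the antipodal pair. One of its two edges has load at least $g_n$. Proposition~\ref{prop:block} supplies an embedding with all loads at most $g_n$.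
\end{proof}

Theorem~\ref{thm:main} follows from Propositions~\ref{prop:block} and~\ref{prop:antipodal}. The same lemma, read in the other direction, shows that the constant in Theorem~\ref{thm:barrier} is best possible: for the Gray placement with the block routing, the sets \eqref{eq:half} satisfy the hypotheses and $|\partial S_t|\le\ell(f)+\ell(f')\le2g_n$ for all $t$. It remains to prove the lower bound in Theorem~\ref{thm:barrier}. Both mechanisms of the proof appear for $n=4$.

\begin{example}\label{ex:four}
Let $n=4$, so that $|S_t|=8$ and $2g_4=12$. For $B\subseteq V(Q_3)$, the number $|\partial B|$ equals $3|B|$ minus twice the number of edges inside $B$. Three vertices span at most two edges, because $Q_3$ has no triangle, so $|\partial B|\ge5$ for $|B|=3$, and by complementation for $|B|=5$. Four vertices that span four edges contain a cycle, which must be a $4$-cycle, that is, a face $\{x_j=c\}$. So a set of size $4$ is either a face, with boundary $4$, or has boundary at least $6$.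

\emph{Suppose some coordinate $i$ splits $S_0$ unevenly.} After flipping this coordinate if necessary, $k(t)=|S_t\cap\{x_i=0\}|$ satisfies $k(0)\le3$ and $k(L)=8-k(0)\ge5$. It changes by at most $1$ per step, so $k(t)=3$ for some $t$. The sections of $S_t$ have sizes $3$ and $5$, and \eqref{eq:split} gives $|\partial S_t|\ge5+5+2=12$.

\emph{Suppose every coordinate splits $S_0$ evenly.} The sections along the first coordinate have size $4$. If neither is a face, then $|\partial S_0|\ge6+6=12$. If one of them is a face $\{x_j=c\}$, then it accounts for all four points of $S_0$ with $x_j=c$, so the other section is the opposite face. The sections are disjoint, and $|\partial S_0|=4+4+8=16$.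
\end{example}

The first case generalizes directly (Section~\ref{sec:barrier}). The second contains the idea behind Theorem~\ref{thm:iso}. A section can have a small boundary only by being correlated with some coordinate $j$. If the whole set is not correlated with $j$, the other section must compensate, the two sections differ in many points, and the term $|A_0\triangle A_1|$ pays for the loss.

\section{The barrier at correlation one third}\label{sec:barrier}

If we know how a coordinate splits a set of size $N/2$, then Harper's theorem can be applied to the two sections, and this gives more than applying it to the set.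

\begin{lemma}\label{lem:barrier}
Let $n\ge2$, $|S|=N/2$ and $k=|S\cap\{x_i=0\}|\le N/4$. Then $|\partial S|\ge\frac N2+2\theta_{n-2}(k)$.
\end{lemma}

\begin{proof}
The sections have sizes $k$ and $\frac N2-k$, so their symmetric difference has at least $\frac N2-2k$ points. By \eqref{eq:split}, Theorem~\ref{thm:harper} and \eqref{eq:rec},
\[
|\partial S|\ge\theta_{n-1}(k)+\theta_{n-1}(\tfrac N2-k)+\tfrac N2-2k=2\theta_{n-1}(k)+\tfrac N2-2k=\tfrac N2+2\theta_{n-2}(k),
\]
where the last step uses $k\le2^{n-2}$.
\end{proof}

In the situation of the lemma $\delta_i(S)=1-4k/N$, so by \eqref{eq:thetaT} the bound equals $\frac N2\big(1+T(\delta_i(S))\big)$. It gives nothing beyond $\frac N2$ at correlation $0$ or $1$, and it would give $\frac N2\cdot\frac53=\frac56N$ at correlation $\frac13$, that is, at $k=N/6$. This is the source of both constants $\frac13$ and $\frac53$ in Theorem~\ref{thm:iso}. The integer nearest to $N/6$ is $k_{n-1}$, and there the bound is exactly $2g_n$.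

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:barrier}, assuming Theorem~\ref{thm:iso}]
If $|\delta_i(S_0)|\le\frac13$ for all $i$, then Theorem~\ref{thm:iso} with $\mu=\frac12$ gives $|\partial S_0|\ge\frac56N\ge2\lfloor\frac5{12}N\rfloor=2g_n$.

Otherwise $|\delta_i(S_0)|>\frac13$ for some $i$. Flipping coordinate $i$ is an automorphism of $Q_n$ that changes the sign of $\delta_i$, so we may assume $\delta_i(S_0)>\frac13$. Let $k(t)=|S_t\cap\{x_i=0\}|$. From $1-4k(0)/N>\frac13$ we get $k(0)<N/6$, and since $S_L$ is the complement of $S_0$, we get $k(L)=\frac N2-k(0)>\frac N3$. The sets $S_t$ and $S_{t+1}$ have the same size, so $|S_t\setminus S_{t+1}|=|S_{t+1}\setminus S_t|\le1$. At most one vertex enters and at most one leaves, hence $|k(t+1)-k(t)|\le1$, and $k$ takes every integer value between $k(0)$ and $k(L)$.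

Let $k^*=k_{n-1}$. It is an integer at distance $\frac13$ from $N/6$, so $k^*\ge\lfloor N/6\rfloor\ge k(0)$. Also $k^*=2^{n-2}-k_{n-2}\le\frac N4<k(L)$. Hence $k(t)=k^*$ for some $t$, and Lemmas~\ref{lem:barrier} and~\ref{lem:max} give
\[
|\partial S_t|\ge\tfrac N2+2\theta_{n-2}(k_{n-1})=2^{n-1}+2\lfloor2^{n-1}/3\rfloor=2g_n.\qedhere
\]
\end{proof}

The hypotheses on the steps and on $S_L$ serve only to force $k(t)=k^*$. Neither can be dropped: the sequence $\{x_1=0\},\{x_1=1\}$ jumps over the barrier, the constant sequence $\{x_1=0\}$ never reaches it, and all these sets have boundary $N/2$.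

\section{Weakly correlated sets}\label{sec:iso}

We prove Theorem~\ref{thm:iso} by induction on $n$, using quantities that do not scale with the dimension. For $A\subseteq V(Q_n)$ with $n\ge0$ put
\[
\mu(A)=\frac{|A|}{2^n},\qquad I(A)=\frac{|\partial A|}{2^{n-1}},\qquad e(A)=|1-2\mu(A)|,\qquad m(A)=\max_i|\delta_i(A)|,
\]
with $m(A)=0$ if $n=0$. We call $e(A)\in[0,1]$ the \emph{imbalance}. Theorem~\ref{thm:iso} states:
\begin{equation}\label{eq:goal}
e(A)\le\tfrac13\ \text{ and }\ m(A)\le\tfrac13\quad\Longrightarrow\quad I(A)\ge\tfrac53-e(A).
\end{equation}
By \eqref{eq:thetaT}, Harper's theorem reads $I(A)\ge2T(\mu(A))$. With $e=e(A)$ we have $T(\mu(A))=T(\frac{1-e}2)=\frac{1-e}2+\frac12T(1-e)$ by symmetry and \eqref{eq:T0}. Therefore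
\begin{equation}\label{eq:harper}
I(A)\ge1-e(A)+T(e(A)).
\end{equation}

We need \eqref{eq:goal} only for $e(A)=0$, but the sections of a balanced set need not be balanced, so the induction must carry the imbalance along. The bound $\frac53-e$ is the linear function that takes the required value $\frac53$ at $e=0$ and agrees at $e=\frac13$ with the value $\frac43$ of Harper's bound \eqref{eq:harper}. Sections with imbalance above $\frac13$ will be handled by \eqref{eq:harper} alone. Both hypotheses of \eqref{eq:goal} matter. The empty set has $m=0$, $e=1$ and $I=0<\frac53-1$. The set $\{x_1+x_2+x_3\ge2\}$ in $Q_3$ has $e=0$, sections of densities $\frac14$ and $\frac34$ in each direction, and six boundary edges, so $m=\frac12$ and $I=\frac32<\frac53$.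

\subsection*{Splitting along the most correlated coordinate}

\begin{lemma}\label{lem:split}
Let $n\ge1$, $A\subseteq V(Q_n)$, $e=e(A)$, $d=m(A)$. Choose $i$ with $|\delta_i(A)|=d$, let $A_0,A_1$ be the sections along $i$, and put $P=|A_0\triangle A_1|/2^{n-1}$. Then the two sections can be named $A^+,A^-$ so that
\begin{itemize}
\item[(a)] $I(A)=P+\frac12\big(I(A^+)+I(A^-)\big)$;
\item[(b)] $e(A^+)=d+e$ and $e(A^-)=|d-e|$;
\item[(c)] $P\ge d$, $\ P\ge m(A^+)-d$ and $P\ge m(A^-)-d$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is \eqref{eq:split} divided by $2^{n-1}$. Since $\mu(A_0)+\mu(A_1)=2\mu(A)$ and $\mu(A_1)-\mu(A_0)=\delta_i(A)$, we have $1-2\mu(A_0)=(1-2\mu(A))+\delta_i(A)$ and $1-2\mu(A_1)=(1-2\mu(A))-\delta_i(A)$. The absolute values of these two numbers are $d+e$ and $|d-e|$ in some order, which is (b).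

For (c), $P\ge|\mu(A_1)-\mu(A_0)|=d$. If $n=1$, then $m(A^\pm)=0$ and the other two bounds follow from $P\ge0$. Let $n\ge2$ and $j\ne i$. Counting the points of $A$ section by section gives $\delta_j(A)=\frac12(\delta_j(A_0)+\delta_j(A_1))$. For $B\subseteq V(Q_{n-1})$ we have $\delta_j(B)=2\,\mathbb{E}[1_B\chi_j]$, where $\chi_j(y)=2y_j-1=\pm1$ and the expectation is over a uniform point $y$ of $Q_{n-1}$. Hence, for $c\in\{0,1\}$,
\[
|\delta_j(A_c)-\delta_j(A)|=\tfrac12|\delta_j(A_1)-\delta_j(A_0)|=\big|\mathbb{E}[(1_{A_1}-1_{A_0})\chi_j]\big|\le P.
\]
So $|\delta_j(A_c)|\le P+|\delta_j(A)|\le P+d$ for every $j\neq i$.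
\end{proof}

The last two bounds in (c) are the quantitative form of the second case of Example~\ref{ex:four}.

\subsection*{Sets with a large correlation}

The hypothesis $m\le\frac13$ does not pass to sections: in Example~\ref{ex:four} a set with $m=0$ had sections with $m=1$. So we need a bound for sets with $m\ge\frac13$, and by Lemma~\ref{lem:split}(c) we can afford one that decreases with slope $1$ in $m$. As in Lemma~\ref{lem:barrier}, it comes from Harper's theorem applied to the two sections.

\begin{lemma}\label{lem:large}
Let $B\subseteq V(Q_n)$ with $\varepsilon=e(B)\le\frac13$ and $\gamma=m(B)\ge\frac13$. Then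
\begin{itemize}
\item[(A1)] $I(B)\ge\frac53-\max(\varepsilon,\gamma-\varepsilon)$;
\item[(A2)] if $\gamma-\varepsilon\ge\frac13$, then $I(B)\ge2-\gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $\gamma>0$, we have $n\ge1$. Apply Lemma~\ref{lem:split} to $B$. As $\gamma\ge\varepsilon$, the sections have imbalances $x=\gamma+\varepsilon$ and $y=\gamma-\varepsilon$. In particular $\frac13\le x\le1$ and $0\le y\le x$. From (a), $P\ge\gamma$, \eqref{eq:harper} and $x+y=2\gamma$,
\begin{equation}\label{eq:two}
I(B)\ge\gamma+\tfrac12\big(1-x+T(x)+1-y+T(y)\big)=1+\tfrac12\big(T(x)+T(y)\big).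
\end{equation}

\emph{Case 1: $y\ge\frac13$.} Both $x$ and $y$ lie in $[\frac13,1]$, so (T1) gives $I(B)\ge1+\frac12(2-x-y)=2-\gamma$. This proves (A2). Since $\varepsilon\le\frac13$, we have $2-\gamma=2-\varepsilon-y\ge\frac53-y$, so (A1) holds as well.

\emph{Case 2: $y<\frac13$.} Only (A1) is claimed, and by \eqref{eq:two} it suffices to prove
\begin{equation}\label{eq:Tineq}
\tfrac12\big(T(x)+T(y)\big)+\max(\varepsilon,y)\ge\tfrac23.
\end{equation}
This holds with equality for $\gamma=\frac13$, $\varepsilon=\frac16$, where $T(\frac12)=T(\frac16)=\frac12$, and for $\gamma=\varepsilon=\frac13$, where $T(\frac23)=\frac23$ and $T(0)=0$. So there is no room for a crude estimate, and we use different bounds from Lemma~\ref{lem:T} in different ranges. Put $w=\frac13-\varepsilon\ge0$. The hypothesis $\gamma\ge\frac13$ gives $y\ge w$.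

If $\varepsilon\le\frac16$, then $\frac16\le w\le y<\frac13$ and $\frac13\le x=y+2\varepsilon<\frac23$. By (T2), $T(x)\ge\frac12$ and $T(y)\ge\frac12$, so the left side of \eqref{eq:Tineq} is at least $\frac12+y\ge\frac23$.

Now let $\varepsilon>\frac16$, so that $w<\frac16$. Put $z=1-x\ge0$. Then $T(x)=T(z)$ and $y+z=1-2\varepsilon=\frac13+2w$. From $y<\frac13$ we get $z>2w\ge w$. Using $\max(\varepsilon,y)\ge\varepsilon$, it suffices to show
\[
T(y)+T(z)\ge\tfrac43-2\varepsilon=\tfrac23+2w.
\]
This is symmetric in $y$ and $z$. Let $u\le v$ be these two numbers in increasing order, so that $u\ge w$ and $u+v=\frac13+2w$.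
\begin{itemize}
\item If $u\ge\frac16$, then $v\le\frac16+2w<\frac12$, and (T2) gives $T(u)+T(v)\ge1>\frac23+2w$.
\item If $u<\frac16$ and $v<\frac13$, then (T4) and (T3) give $T(u)+T(v)\ge3u+2v=u+\frac23+4w\ge\frac23+2w$.
\item If $u<\frac16$ and $v\ge\frac13$, then $v\le\frac13+w\le1$, and (T4) and (T1) give $T(u)+T(v)\ge3u+1-v=4u+\frac23-2w\ge\frac23+2w$, because $u\ge w$.\qedhere
\end{itemize}
\end{proof}

\subsection*{The induction}

\begin{proof}[Proof of Theorem~\ref{thm:iso}]
We prove \eqref{eq:goal} by induction on $n\ge0$. For $n=0$ both subsets have $e=1$, and there is nothing to prove. Let $n\ge1$ and assume \eqref{eq:goal} in dimension $n-1$. Then every $B\subseteq V(Q_{n-1})$ with $e(B)\le\frac13$ satisfies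
\begin{equation}\label{eq:U}
I(B)\ge\tfrac53-\max\big(e(B),\,m(B)-e(B)\big),
\end{equation}
with no condition on $m(B)$. Indeed, for $m(B)\le\frac13$ this follows from the induction hypothesis, and for $m(B)\ge\frac13$ it is (A1).

Let $A\subseteq V(Q_n)$ with $e=e(A)\le\frac13$ and $d=m(A)\le\frac13$, and take $P,A^+,A^-$ from Lemma~\ref{lem:split}. Put $\varepsilon=e(A^-)=|d-e|$, $\gamma=m(A^-)$ and $\eta=m(A^+)$, so that
\begin{equation}\label{eq:P}
P\ge\max(d,\ \gamma-d,\ \eta-d).
\end{equation}
Since $d,e\in[0,\frac13]$, we have $\varepsilon\le\frac13$, so \eqref{eq:U} always applies to $A^-$. It applies to $A^+$ only when $e(A^+)=d+e\le\frac13$, and this separates the two cases.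

\emph{Case 1: $d+e\le\frac13$.} We show that in \eqref{eq:U} the maximum is at most $P+e$ for both sections. For $A^+$, \eqref{eq:P} gives $d+e\le P+e$ and $\eta-(d+e)\le P-e\le P+e$. For $A^-$, it gives $\varepsilon\le d+e\le P+e$ and, since $\varepsilon\ge d-e$, also $\gamma-\varepsilon\le\gamma-d+e\le P+e$. So $I(A^\pm)\ge\frac53-P-e$, and Lemma~\ref{lem:split}(a) yields
\[
I(A)\ge P+\big(\tfrac53-P-e\big)=\tfrac53-e.
\]

\emph{Case 2: $d+e>\frac13$.} Here $d+e\in[\frac13,\frac23]$, so \eqref{eq:harper} and (T1) give
\[
I(A^+)\ge1-(d+e)+T(d+e)\ge2-2(d+e).
\]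
Hence $I(A)\ge P+\frac12I(A^-)+1-d-e$, and it suffices to show
\[
P-d+\tfrac12I(A^-)\ge\tfrac23.
\]
If $\gamma-\varepsilon\le\frac13$, then \eqref{eq:U} gives $I(A^-)\ge\frac53-\frac13=\frac43$, and $P\ge d$ completes the estimate. If $\gamma-\varepsilon>\frac13$, then $\gamma>\frac13$ and $\varepsilon\le\frac13$, so (A2) applies to $A^-$ and gives $I(A^-)\ge2-\gamma$. Averaging two of the bounds in \eqref{eq:P} gives $P\ge\frac12\big(d+(\gamma-d)\big)=\frac\gamma2$. Therefore
\[
P-d+\tfrac12I(A^-)\ge\tfrac\gamma2-d+1-\tfrac\gamma2=1-d\ge\tfrac23,
\]
where the last step uses $d\le\frac13$.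
\end{proof}

With Theorem~\ref{thm:iso} proved, Section~\ref{sec:barrier} gives the lower bound in Theorem~\ref{thm:barrier}, and Section~\ref{sec:half} gives its sharpness, Proposition~\ref{prop:antipodal} and Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{Harper}
Harper, \emph{Optimal assignments of numbers to vertices}, J. SIAM \textbf{12} (1964).

\bibitem{Problems}
\emph{Hypercube Problems},
\texttt{http://ktiml.mff.cuni.cz/\textasciitilde{}gregor/hypercube/hypercubes\_lec13.pdf}.

\end{thebibliography}
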